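# Nonconservativity of the Poincaré continued fraction algorithm via a truncated Green function

## 1. Partial sums in random order, and the Green function of this walk

Let
$$\Lambda=\{x\in\mathbb R^d: 0<x_1<x_2<\dots<x_d\},\qquad |x|=\sum_i|x_i| .$$
Take $x\in\Lambda$, list its coordinates in some order $\sigma\in S_d$, and form the partial sums:
$$(M_\sigma x)_k=\sum_{i\le k}x_{\sigma(i)},\qquad 1\le k\le d .$$
Partial sums of positive numbers increase, so $M_\sigma\Lambda\subset\Lambda$. The matrix $M_\sigma$ is a triangular matrix of ones times a permutation matrix, so $|\det M_\sigma|=1$.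

Now choose the order at random, from the top down: $\sigma(d)=j$ with probability $x_j/|x|$; then $\sigma(d-1)$ among the remaining indices with probability proportional to $x$; and so on. The order $\sigma$ comes out with probability
$$p_\sigma(x)=\prod_{k=1}^d\frac{x_{\sigma(k)}}{x_{\sigma(1)}+\dots+x_{\sigma(k)}}=\frac{\prod_ix_i}{\prod_i(M_\sigma x)_i},\qquad \sum_\sigma p_\sigma(x)=1. \tag{1}$$
The sum is $1$ because this is a sequential random choice. For example, let $d=3$, $x=(1,3,5)$ and let $\sigma$ list the coordinates as $3,1,5$. Then $M_\sigma x=(3,4,9)$. The sequential choice takes $5$ last (probability $5/9$), then $1$ in the second place (probability $1/4$), so $p_\sigma(x)=5/36$, and indeed $15/(3\cdot4\cdot9)=5/36$.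

A word of length $n$ is a product $A=M_{\sigma_1}\cdots M_{\sigma_n}$, the rightmost factor applied first; write $|A|=n$ and
$$p_A(x)=\frac{\prod_ix_i}{\prod_i(Ax)_i}.$$
Then $p_{AB}(x)=p_B(x)\,p_A(Bx)$, so $p_A(x)$ is the probability that the random walk started at $x$ uses the letters of $A$ in its first $n$ steps. Let
$$P^nu(x)=\sum_{|A|=n}p_A(x)\,u(Ax) \tag{2}$$
be the corresponding powers of $P=P^1$, acting on functions $u$ that are homogeneous of degree $0$. By (1), $P^n1=1$.

Give the walk the reward
$$\psi(x)=\prod_ix_i\big/|x|^d\in(0,1],$$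
which is appreciable only where all coordinates are comparable. The total expected reward $\sum_nP^n\psi(x)$ is the Green function; it may be infinite. To have something finite to work with, fix a probability vector $(a_n)_{n\ge1}$ with $a_1>0$ and $\sum na_n<\infty$, put $Q=\sum_na_nP^n$, and for $0<\lambda<1$, $c>0$ let
$$w_\lambda=\sum_{k\ge0}\lambda^kQ^k\psi\ \le\frac1{1-\lambda},\qquad v=\min(w_\lambda,c). \tag{3}$$
The whole proof turns on this truncated Green function $v$. It has two virtues: it varies slowly, and a certain quadratic energy of it is at most linear in $c$. Playing these against each other will bound $w_\lambda(x_0)$ at one point $x_0$, uniformly in $\lambda$.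

## 2. The map that undoes the walk, and Nogueira's conjecture

The sorted Poincaré algorithm, for $d\ge3$, is the map $F:\Lambda\to\Lambda$, defined Lebesgue-a.e., that replaces $x$ by
$$(x_1,\ x_2-x_1,\ \dots,\ x_d-x_{d-1})$$
and sorts the result in increasing order. For instance $F(3,4,9)$ is $(3,1,5)$ sorted, that is $(1,3,5)$. Let $f(x)=F(x)/|F(x)|$ be the induced map on the simplex $\{x\in\Lambda:|x|=1\}$.

The successive differences of $M_\sigma x$ are $x_{\sigma(1)},\dots,x_{\sigma(d)}$, so $F(M_\sigma x)=x$: the map $F$ undoes one step of the walk. The sets $M_\sigma\Lambda$ are disjoint and cover $\Lambda$ up to a null set (a point with distinct positive differences determines $\sigma$). Hence $F^n(Ax)=x$ for $|A|=n$, and the sets $A\Lambda$, $|A|=n$, are disjoint with union $\Lambda$ up to a null set.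

Recall the notions from ergodic theory. A measurable set $W$ is wandering if $W,f^{-1}W,f^{-2}W,\dots$ are pairwise disjoint; $f$ is conservative if every wandering set is null. For a nonsingular map of a $\sigma$-finite space, the Hopf decomposition splits the space into a conservative part, all of whose wandering subsets are null, and a countable union of wandering sets. For the translation $k\mapsto k+1$ of $\mathbb Z$ with counting measure, $\{0\}$ is wandering and the conservative part is empty. All statements below refer to Lebesgue measure, on $\Lambda$ for $F$ and on the simplex for $f$.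

**Conjecture (Nogueira 1995).** If $d$ is even, then $F$ is ergodic and $f$ is ergodic and conservative. If $d$ is odd, then $F$ is nonergodic and $f$ is ergodic, although nonconservative, and $f$ has an attractor: $f^k(x)\to(0,\dots,0,1)$ for a.e. $x$.

The problem, quoted in "Suites équilibrées de faible complexité et algorithmes de fractions continues multidimensionnelles" (http://www.slabbe.org/Communications/2016-02-caen.pdf), is to prove or disprove this for all $d\ge3$; it was proved for $d=3$ (Nogueira 1995) and for $d=4,5$ (Nogueira 2001). We shall see that it is false. Put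
$$D=\lfloor (d-1)/2\rfloor,$$
so that $D\ge3$ exactly when $d\ge7$, and $D=2$ for $d=5,6$.

**Theorem A.** Let $d\ge7$. Then $f$ is not conservative. Its conservative part is Lebesgue-null, and for a.e. $x$ the smallest coordinate of $f^n(x)$ tends to $0$. In particular the first bullet of the conjecture (the case of even $d$) fails for every even $d\ge8$.

**Theorem B.** The same conclusions hold for every $d\ge5$. In particular the first bullet fails for every even $d\ge6$. Combined with Nogueira's results for $d=3,4$: for $d\ge3$, $f$ is conservative if and only if $d=4$.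

Theorem B contains Theorem A, but Theorem A has a shorter proof and already refutes the conjecture. What is not settled here: the ergodicity of $F$ and $f$ for $d\ge6$, and, for odd $d\ge7$, the attractor statement and the nonergodicity of $F$. For odd $d\ge7$ only the nonconservativity claim is confirmed, together with the convergence of the smallest coordinate to $0$.

## 3. The invariant measure and the duality between $f$ and the walk

**Step 1: a measure on directions.** This step builds the measure for which $P$ and $f$ are dual. Let $X=\Lambda/\mathbb R_+$; functions on $X$ are degree-$0$ homogeneous functions on $\Lambda$. The measure $dm=dx/\prod x_i$ is scale invariant. Call a positive measurable function $\chi$, homogeneous of degree $1$, a gauge, and put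
$$\int u\,d\mu=\int_{\{1\le\chi<e\}}u\,dm .$$
This does not depend on $\chi$: writing $x=sy$ with $|y|=1$ one has $dm=\frac{ds}{s}\,d\mu_0(y)$ for a measure $\mu_0$ on the simplex, and for each $y$ the set $\{s:1\le s\chi(y)<e\}$ has $\frac{ds}s$-measure $1$. So $\mu$ is $\mu_0$; it is $\sigma$-finite and equivalent to Lebesgue measure on the simplex. For $d=2$ with gauge $x_2$ and $\xi=x_1/x_2$, it is $d\xi/\xi$ on $(0,1)$.

**Step 2: duality.** Here we show that averaging over the walk is the adjoint of composing with $f$. For measurable $\Phi\ge0$,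
$$\int\Phi(x,f^nx)\,d\mu(x)=\int\sum_{|A|=n}p_A(y)\,\Phi(Ay,y)\,d\mu(y). \tag{4}$$
Indeed, use the gauge $\chi(x)=|F^n(x)|$ on the left, split $\Lambda$ into the sets $A\Lambda$, and substitute $x=Ay$, with $|\det A|=1$ and $F^n(Ay)=y$. The left side becomes $\sum_A\int_{1\le|y|<e}\Phi(Ay,y)\frac{dy}{\prod(Ay)_i}$, and $\frac{1}{\prod(Ay)_i}=\frac{p_A(y)}{\prod y_i}$.

Consequently $\int u\,(g\circ f^n)\,d\mu=\int(P^nu)\,g\,d\mu$ for $u,g\ge0$. Taking $u=1$ and $P^n1=1$ shows that $\mu$ is $f$-invariant. Taking $g=1$ shows that $P$, hence also $Q$, preserves integrals of nonnegative functions. With $(Pu)^2\le P(u^2)$ this makes $P$ and $Q$ contractions of $L^1$, $L^2$, $L^\infty(\mu)$.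

**Step 3: the reward is integrable and smooth for the Hilbert metric.** For $x,y\in\mathbb R_+^d$ let
$$\mathfrak d(x,y)=\log\max_i\frac{x_i}{y_i}-\log\min_i\frac{x_i}{y_i},$$
a pseudometric that ignores scaling. For example $\mathfrak d((1,2,4),(1,2,5))=\log\frac54$. With gauge $|x|$, $\|\psi\|_1=\int_{\Lambda,\,1\le|x|<e}|x|^{-d}dx<\infty$, and
$$P^n\psi(x)=\prod_ix_i\sum_{|A|=n}|Ax|^{-d}\le1 .$$

**Lemma 1.** Let $w$ be a nonzero, finite or convergent, combination of the $P^n\psi$ with nonnegative coefficients. Then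
$$|\log w(x)-\log w(y)|\le d\,\mathfrak d(x,y). \tag{5}$$
If such a series converges at one point, it converges everywhere.

*Proof.* By homogeneity scale so that $y\le x\le e^{\mathfrak d}y$ coordinatewise, $\mathfrak d=\mathfrak d(x,y)$. Words have nonnegative entries, so $Ay\le Ax\le e^{\mathfrak d}Ay$. Then $\prod x_i/\prod y_i\in[1,e^{d\mathfrak d}]$ and $|Ax|^{-d}/|Ay|^{-d}\in[e^{-d\mathfrak d},1]$. Thus each summand changes by a factor in $[e^{-d\mathfrak d},e^{d\mathfrak d}]$, and so does the sum. $\square$

Since $Q^k\psi=\sum_na_n^{*k}P^n\psi$, with $a^{*k}$ the $k$-fold convolution, (5) holds for $w_\lambda$, and then also for $v=\min(w_\lambda,c)$. If $d\,\mathfrak d(x,y)\le1$ then, as $0\le v\le c$,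
$$|v(x)-v(y)|\le c\,(e^{d\mathfrak d(x,y)}-1)\le2dc\,\mathfrak d(x,y). \tag{6}$$

**Step 4: a finite Green function excludes conservativity.** This is the exit of the whole argument.

**Lemma 2.** If $\sum_nP^n\psi(x_0)<\infty$ for one $x_0\in\Lambda$, then $f$ is not conservative, its conservative part is null, and $(f^nx)_1/|f^nx|\to0$ for a.e. $x$.

*Proof.* By Lemma 1, $w=\sum_nP^n\psi$ is finite everywhere. Let $B_\varepsilon=\{x_1\ge\varepsilon|x|\}$. After normalizing $|x|=|y|=1$, coordinate ratios of points of $B_\varepsilon$ lie in $[\varepsilon,1/\varepsilon]$, so $B_\varepsilon$ has $\mathfrak d$-diameter at most $2\log(1/\varepsilon)$. So $w$ is bounded on $B_\varepsilon$, and $\mu(B_\varepsilon)<\infty$ because the density $1/\prod x_i$ is bounded there. By duality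
$$\int\psi\sum_n1_{B_\varepsilon}\circ f^n\,d\mu=\int_{B_\varepsilon}w\,d\mu<\infty .$$
As $\psi>0$, a.e. point visits $B_\varepsilon$ finitely often. Taking $\varepsilon=1/k$, $k\in\mathbb N$, gives the last claim.

Let $X_{\mathrm c}$ be the conservative part and
$$W=\{x\in X_{\mathrm c}\cap B_\varepsilon:\ f^nx\notin X_{\mathrm c}\cap B_\varepsilon\ \text{for all }n\ge1\}.$$
If $f^nx\in W$ and $f^mx\in W$ with $m>n$, then $f^nx$ returns to $X_{\mathrm c}\cap B_\varepsilon$, a contradiction. So $W$ is a wandering subset of $X_{\mathrm c}$, hence null, and every $f^{-n}W$ is null by invariance. Almost every point of $X_{\mathrm c}\cap B_\varepsilon$ has a last visit time $n$ to $X_{\mathrm c}\cap B_\varepsilon$, and then lies in $f^{-n}W$. So $X_{\mathrm c}\cap B_\varepsilon$ is null for every $\varepsilon$, and $X_{\mathrm c}$ is null. $\square$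

## 4. Two coordinates: the Farey step and its waiting times

For $d=2$ the walk has two letters,
$$m_1(a,b)=(a,a+b),\qquad m_2(a,b)=(b,a+b),\qquad m_1=\begin{pmatrix}1&0\\1&1\end{pmatrix},\quad m_2=\begin{pmatrix}0&1\\1&1\end{pmatrix}.$$
This case can be done by hand, and it is the building block for all $d$. A pair word $L=\begin{pmatrix}\alpha&\beta\\\gamma&\eta\end{pmatrix}$ is a product of letters, the rightmost applied first. For $\xi=a/b\in(0,1]$ write $L\xi=\frac{\alpha\xi+\beta}{\gamma\xi+\eta}$ for the output ratio and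
$$p_L(\xi)=\frac{ab}{(\alpha a+\beta b)(\gamma a+\eta b)}=\frac{\xi}{(\alpha\xi+\beta)(\gamma\xi+\eta)},\qquad\theta_L=\gamma/\eta . \tag{7}$$
Here $\eta\ge1$, since $\eta$ is the larger entry of $L(0,1)^T$ and the larger entry never decreases. One has $p_{m_1}=\frac1{1+\xi}$, $p_{m_2}=\frac{\xi}{1+\xi}$ and $p_{LL'}(\xi)=p_{L'}(\xi)\,p_L(L'\xi)$, so $p_\bullet(\xi)$ is a probability on the words of each given length, with letters listed in order of application.

In terms of the state $r=1/\xi=b/a\ge1$: the letter $m_1$ has probability $\frac r{r+1}$ and sends $r\mapsto r+1$; the letter $m_2$ has probability $\frac1{r+1}$ and sends $r\mapsto1+\frac1r\in(1,2]$. If $T\ge1$ is the waiting time for the next $m_2$ from state $r$, the product telescopes: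
$$\mathbb P(T>t)=\prod_{s=0}^{t-1}\frac{r+s}{r+s+1}=\frac r{r+t}\qquad(t\in\mathbb Z_{\ge0}). \tag{8}$$
If $r\le r_0$ with $r_0\ge1$, then $\mathbb P(T>t)\le\frac{r_0}{r_0+\lfloor t\rfloor}\le\frac{r_0}t$ for all real $t>0$.

So $T$ is finite almost surely, with infinite mean. Each $m_2$ leaves the pair with ratio in $[\frac12,1)$, where $\psi=\xi/(1+\xi)^2\ge\frac29$. The walk therefore collects at least $\frac29$ infinitely often, and for $d=2$ the Green function is infinite everywhere. A single pair is recurrent. Any transience for larger $d$ must come from the relative sizes of several groups of coordinates.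

Two elementary facts about pair words are used throughout.

*Comparability.* If $\xi/\xi'\in[\frac12,2]$, then $p_L(\xi)\ge\frac18p_L(\xi')$, because $\xi\ge\xi'/2$, $\alpha\xi+\beta\le2(\alpha\xi'+\beta)$ and $\gamma\xi+\eta\le2(\gamma\xi'+\eta)$ in (7).

**Lemma 3 (contraction).** Let $L$ contain $M\ge1$ letters $m_2$. For $\xi\in(0,1)$:
$$\gamma\xi+\eta\ge(3/2)^{M-1},\qquad\alpha\xi+\beta\ge\xi,\qquad\Bigl|\frac{d}{d\xi}\log(L\xi)\Bigr|\le\frac1\xi\,(3/2)^{1-M}.$$

*Proof.* Start from $(\xi,1)$. Each letter multiplies the larger entry by $1+(\text{current ratio})\ge1$. Right after an $m_2$ the ratio has the form $\frac1{1+\xi'}>\frac12$, so the letter following an $m_2$ multiplies the larger entry by at least $\frac32$. At least $M-1$ of the letters $m_2$ have a successor. The smaller entry never decreases. Finally $\det L=\pm1$ gives $\bigl|\frac d{d\xi}\log\frac{\alpha\xi+\beta}{\gamma\xi+\eta}\bigr|=\frac1{(\alpha\xi+\beta)(\gamma\xi+\eta)}$. $\square$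

## 5. Energy, and why it allows us to discard words

The first thing to try is to bound $\sum_n P^n\psi(x_0)=\prod x_i\sum_A|Ax_0|^{-d}$ directly. The words we can analyze are those which act separately on pairs of coordinates of very different size, because there the two-letter walk of §4 describes everything. But convergence of a positive series requires an upper bound on the contribution of every word, including those that mix coordinates in an uncontrolled way. Information on a subfamily of words gives only lower bounds, and the direct approach stops there.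

The way past this is a quadratic energy. It is a sum of nonnegative contributions of words, it has an a priori upper bound, and so each subfamily of words also obeys that upper bound. For $v\in L^2(\mu)$ let
$$E(v)=\tfrac12\sum_na_n\|v\circ f^n-v\|_2^2 .$$

**Lemma 4.** Let $c>0$ and $v=\min(w_\lambda,c)$. Then $v\in L^2(\mu)$, $0\le v\le c$, $v$ satisfies (5), and $E(v)\le c\|\psi\|_1$.

*Proof.* $w_\lambda$ is bounded by $1/(1-\lambda)$ and has $\|w_\lambda\|_1\le\|\psi\|_1/(1-\lambda)$, so $v\in L^1\cap L^\infty\subset L^2$; the bound $0\le v\le c$ and (5) were noted above. Let $h=(w_\lambda-c)^+$, so $w_\lambda=v+h$, and $\psi=w_\lambda-\lambda Qw_\lambda$. Then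
$$c\|\psi\|_1\ge\langle\psi,v\rangle=\langle v-\lambda Qv,v\rangle+\langle h-\lambda Qh,v\rangle .$$
Since $v=c$ on $\{h>0\}$, $\langle h,v\rangle=c\int h\,d\mu$, while $\lambda\langle Qh,v\rangle\le c\int Qh\,d\mu=c\int h\,d\mu$. So the last term is $\ge0$. By duality $\langle Qv,v\rangle=\sum a_n\langle v,v\circ f^n\rangle$, and by invariance $\|v\circ f^n\|_2=\|v\|_2$, so
$$\langle v-\lambda Qv,v\rangle\ge\langle v,v\rangle-\sum_na_n\langle v,v\circ f^n\rangle=E(v).\qquad\square$$

By invariance and the triangle inequality, $\|v\circ f^n-v\|_2\le n\|v\circ f-v\|_2$, hence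
$$\|v\circ f^n-v\|_2^2\le n^2\|v\circ f-v\|_2^2\le\tfrac2{a_1}n^2E(v). \tag{9}$$

**Lemma 5 (reduction).** If there are $x_0\in\Lambda$ and $C<\infty$ with $w_\lambda(x_0)\le C$ for all $\lambda<1$, then the conclusions of Lemma 2 hold.

*Proof.* Let $\lambda\uparrow1$: $\sum_ng_nP^n\psi(x_0)\le C$ with $g_n=\sum_{k\ge0}a_n^{*k}$. If $a_1=1$, then $g_n=1$. In general the Erdős–Feller–Pollard renewal theorem says that if $\gcd\{n:a_n>0\}=1$ and $\sum ka_k<\infty$, then $g_n\to1/\sum ka_k$. Here $a_1>0$ makes the gcd $1$. Together with $g_n\ge a_1^n>0$ this gives $\inf_ng_n>0$, so $\sum_nP^n\psi(x_0)<\infty$ and Lemma 2 applies. $\square$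

From now on $v=\min(w_\lambda,c)$ and $E=E(v)$. For Theorem A, $a_1=1$, so $Q=P$; for Theorem B, $a_n\propto n^{-9/4}$. The letter $C$ denotes constants that depend only on $d$ and $(a_n)$, never on $\lambda$, $c$ or the scales below. Our task is a lower bound on the energy of a function that is large at $x_0$ and square integrable.

## 6. Well-separated pairs

**Step 1: coordinates.** We parametrize directions by the log-sizes and the inner ratios of pairs. Group the coordinates into pairs $(x_{2i-1},x_{2i})$, $1\le i\le K:=\lfloor d/2\rfloor$; if $d$ is odd, $x_d$ is a singleton on top. Pairs $1,\dots,D$ lie below the top group: if $d$ is even the top group is pair $K=D+1$; if $d$ is odd it is the singleton, and $K=D$. Normalize $x_d=1$ and put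
$$t_i=\log(x_{2i}/x_d)\ (i\le D),\qquad\xi_i=x_{2i-1}/x_{2i}\ (i\le K).$$
With gauge $x_d$, $d\mu=\prod_{i<d}d\log(x_i/x_d)$, and the change of coordinates is unimodular in logarithms, so
$$d\mu=\prod_{i\le D}dt_i\prod_{i\le K}\frac{d\xi_i}{\xi_i}. \tag{10}$$
Let $J=[\frac12,1)$, $J_-=[\frac12,\frac34)$ and $d\nu=\prod_{i\le K}d\xi_i/\xi_i$. The separation of $t\in\mathbb R^D$ is $\min\{t_{i+1}-t_i\ (i<D),\,-t_D\}$. For $D=2$ and $t=(-30,-10)$ it is $10$. If the separation is at least $G+\log2$ with $G>0$, and $\xi\in J^K$, then the corresponding point $x(t,\xi)$ lies in $\Lambda$ and satisfies $x_{2i+1}\ge e^Gx_{2i}$ whenever both exist: the larger entry of the group above is at least $2e^Gx_{2i}$, and its smaller entry is at least half of that. Put $U(t,\xi)=v(x(t,\xi))$.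

**Step 2: block words.** A block word of length $n$ is a word all of whose permutations preserve every pair (and fix $d$ if $d$ is odd). It induces on pair $i$ a pair word $A^i$: identity on the pair corresponds to $m_1$, transposition to $m_2$. We write $A=(A^1,\dots,A^K)$; all $K$-tuples of pair words of length $n$ occur. Let $A\circ x$ be the result of applying $A^i$ to pair $i$ for every $i$, leaving a singleton unchanged. For example, let $d=5$, $x=(1,2,100,150,10^4)$, and let $\sigma$ transpose $1,2$ only. The true image is $(2,3,103,253,10253)$, while $A\circ x=(2,3,100,250,10^4)$: they agree up to the small sums leaking from below.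

The next lemma says that separation makes this leak negligible.

**Lemma 6.** Let $x\in\Lambda$ with $x_{2i+1}\ge e^Gx_{2i}$ for all $i\ge1$ for which both exist, $G\ge2n\log d$, $4de^{-G/2}\le1$. For a block word $A$ of length $n$,
$$\mathfrak d(Ax,A\circ x)\le2e^{-G/2},\qquad p_A(x)\ge\tfrac12\prod_ip_{A^i}(\xi_i).$$

*Proof.* Let $x^{(\tau)}$ be the state after $\tau$ letters and $\Sigma_i^{(\tau)}=\sum_{j\le2i}x_j^{(\tau)}$, $\Sigma_0=0$. A letter maps pair $i+1$ to $m_\varepsilon(\text{pair})+\Sigma_i^{(\tau)}(1,1)$ with $\varepsilon\in\{1,2\}$, and a top singleton to $x_d^{(\tau)}+\Sigma_K^{(\tau)}$. Each of the first $2i$ entries of $x^{(\tau+1)}$ is a partial sum of entries among the first $2i$ of $x^{(\tau)}$, so $\Sigma_i^{(\tau+1)}\le d\,\Sigma_i^{(\tau)}$. Hence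
$$\Sigma_i^{(\tau)}\le d^\tau\Sigma_i^{(0)}\le d^{\tau+1}x_{2i}^{(0)}\le d^{\tau+1}e^{-G}x^{(0)}_{2i+1}.$$
The smallest entry of the group above never decreases, neither under the true step nor under $m_\varepsilon$. So in step $\tau\to\tau+1$ the true image is the product-step image of $x^{(\tau)}$, multiplied coordinatewise by factors in $[1,1+d^{\tau+1}e^{-G}]$. The product step is linear with nonnegative entries, so it preserves bounds $y\le x\le\kappa y$. By induction
$$1\le\frac{(Ax)_j}{(A\circ x)_j}\le\prod_{\tau=0}^{n-1}(1+d^{\tau+1}e^{-G})\le\exp(2d^ne^{-G})\le\exp(2e^{-G/2}),$$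
using $d^n\le e^{G/2}$. This is the first claim. For the second,
$$p_A(x)\ge e^{-2de^{-G/2}}\frac{\prod_jx_j}{\prod_j(A\circ x)_j}=e^{-2de^{-G/2}}\prod_ip_{A^i}(\xi_i),$$
and $2de^{-G/2}\le\frac12<\log2$. $\square$

**Step 3: discarding all other words.** Apply (4) to $\Phi(x,y)=|v(x)-v(y)|^2$ and keep only block words. For every measurable $\mathcal T\subset\mathbb R^D$ of separation at least $G+\log2$, with $x=x(t,\xi)$,
$$\sum_{A\text{ block},\,|A|=n}\int_{\mathcal T\times J^K}p_A(x)\,|v(x)-v(Ax)|^2\,dt\,d\nu\le\|v\circ f^n-v\|_2^2 . \tag{11}$$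

## 7. Short shifts of one log-size

Suppose a word $A$ sends two points $x,x'$ to nearly the same place. Then $v(x)\approx v(Ax)\approx v(Ax')\approx v(x')$, where the outer comparisons are paid for by (11) and the middle one by (6). Let $L$ act on pair $i$. The larger entry of its image of $e^{t_i}(\xi_i,1)$ is $e^{t_i}\eta(1+\theta_L\xi_i)$, and by Lemma 3 the image ratio hardly depends on $\xi_i$. So $L$ ties $(t,\xi)$ to the point with ratio $\xi_i'$ and log-size $t_i+h_L$, where $h_L=\log(1+\theta_L\xi_i)-\log(1+\theta_L\xi_i')$. If we go from $\xi_i$ to $\xi_i'$ with one word and come back with a word having another $\theta$, we return to the same $\xi$ with a shifted $t_i$.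

**Step 1: two families of words with different $\theta$.** Let $n\ge50$. Let $\mathcal G_1$ (resp. $\mathcal G_2$) be the set of pair words of length $n$ whose first two applied letters are $m_2,m_1$ (resp. $m_1,m_2$) and which have at least $\lfloor n^{1/4}\rfloor$ letters $m_2$ among letters $3,\dots,n$. Let $(\gamma'',\eta'')$ be the second row of the later part $L''$ and $\theta''=\gamma''/\eta''\ge0$. Since
$$m_1m_2=\begin{pmatrix}0&1\\1&2\end{pmatrix},\qquad m_2m_1=\begin{pmatrix}1&1\\2&1\end{pmatrix},$$
a word $L=L''m_1m_2\in\mathcal G_1$ has second row $(\eta'',\gamma''+2\eta'')$, so $\theta_L=\frac1{2+\theta''}\in(0,\frac12]$. A word $L=L''m_2m_1\in\mathcal G_2$ has second row $(\gamma''+2\eta'',\gamma''+\eta'')$, so $\theta_L=1+\frac1{1+\theta''}\in(1,2]$.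

**Lemma 7.** For $\xi\in[\frac12,1]$ and $\kappa=1,2$: $\sum_{L\in\mathcal G_\kappa}p_L(\xi)\ge\frac1{16}$.

*Proof.* Here $r\in[1,2]$. The first two letters $m_2,m_1$ have probability $\frac1{r+1}\cdot\frac{r+1}{2r+1}=\frac1{2r+1}\ge\frac15$. The letters $m_1,m_2$ have probability $\frac{r}{(r+1)(r+2)}=\frac1{r+3+2/r}\ge\frac16$, since $r+2/r\le3$ on $[1,2]$. The state is then $2+\frac1r$, resp. $1+\frac1{r+1}$, in $[1,3]$. From there every waiting time has conditional tail at most $3/t$. With $m=\lfloor n^{1/4}\rfloor$: if the $n-2$ remaining letters contain fewer than $m$ letters $m_2$, one of the first $m$ waiting times exceeds $(n-2)/m$, which has probability at most $\frac{3m^2}{n-2}\le\frac{3\sqrt n}{n-2}\le\frac12$ for $n\ge50$. So the sum is at least $\frac16\cdot\frac12\ge\frac1{16}$. $\square$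

Put $\varepsilon_n=(3/2)^{1-\lfloor n^{1/4}\rfloor}$.

**Step 2: the averaged short shift.** This is the basic estimate: shifts of $t_i$ by less than $\frac1{36}$, on average, cost little energy.

**Lemma 8.** Fix $i\le D$. Let $\mathcal T,\mathcal T'\subset\mathbb R^D$ be compact, $\mathcal T$ of separation at least $G+\log2$, $\mathcal T'+[-4,4]e_i\subset\mathcal T$, and let $n\ge50$, $G\ge2n\log d$, $4de^{-G/2}\le1$, $\varepsilon_*:=\varepsilon_n+4e^{-G/2}\le1/d$. For $\xi\in J^K$ with $\xi_i\in J_-$ let
$$\Psi_i(\xi)=\int_0^{1/36}\!\!\int_{\mathcal T'}|U(t+re_i,\xi)-U(t,\xi)|^2\,dt\,dr .$$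
Then
$$\int_{\{\xi\in J^K,\ \xi_i\in J_-\}}\Psi_i\,d\nu\le C\,(n^2E+\varepsilon_*^2c^2|\mathcal T|).$$

*Proof.* First, one word. For $L\in\mathcal G_1\cup\mathcal G_2$, $\xi\in J^K$, $\xi_i'\in J$, let $\xi'$ be $\xi$ with $\xi_i$ replaced by $\xi_i'$ and let $h_L$ be as above; since $\theta_L\le2$, $|h_L|\le\log2$. For $\mathcal S$ with $\mathcal S+[-1,1]e_i\subset\mathcal T$ let
$$I_L(\mathcal S)=\int_{\mathcal S}dt\int_{J^K}d\nu(\xi)\int_J\frac{d\xi_i'}{\xi_i'}\,|U(t,\xi)-U(t+h_Le_i,\xi')|^2 .$$
Let $x=x(t,\xi)$, $x'=x(t+h_Le_i,\xi')$, and let $A$ be a block word with $A^i=L$ and the other $A^j$ arbitrary. The larger entries of pair $i$ in $A\circ x$ and $A\circ x'$ are $e^{t_i}\eta(1+\theta_L\xi_i)$ and $e^{t_i+h_L}\eta(1+\theta_L\xi_i')$, which are equal. All other groups agree. By Lemma 3, with $|\xi_i-\xi'_i|\le\frac12$ and ratios $\ge\frac12$, the smaller entries of pair $i$ differ by a factor in $[e^{-\varepsilon_n},e^{\varepsilon_n}]$. So $\mathfrak d(Ax,Ax')\le\varepsilon_*$ by Lemma 6 at $x$ and at $x'$, and by (6)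
$$|v(x)-v(x')|^2\le3|v(x)-v(Ax)|^2+3|v(x')-v(Ax')|^2+12d^2c^2\varepsilon_*^2 .$$
Multiply by $\pi_L\prod_{j\ne i}p_{A^j}(\xi_j)$ with $\pi_L:=p_L(\frac12)$; sum over the $A^j$ (total weight $1$) and over $L\in\mathcal G_\kappa$ (total weight at most $1$); integrate over $t,\xi,\xi_i'$. By comparability $\pi_L\le8p_L(\xi_i)$ and $\pi_L\le8p_L(\xi_i')$, so Lemma 6 bounds the weights by $16\,p_A(x)$ and also by $16\,p_A(x')$. The first term is then controlled by (11). In the second term, for fixed $L,\xi,\xi_i'$, translate $t$ by $h_Le_i$; the translated set stays in $\mathcal T$, and (11) applies in the variables $(t,\xi')$. With (9),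
$$\sum_{L\in\mathcal G_\kappa}\pi_LI_L(\mathcal S)\le C(n^2E+\varepsilon_*^2c^2|\mathcal T|),\qquad\kappa=1,2. \tag{12}$$

Second, there and back. Take $L_1\in\mathcal G_1$, $L_2\in\mathcal G_2$ with parameters $\theta_1,\theta_2$. Go from $(t,\xi)$ to $(t+h_{L_1}e_i,\xi')$ with $L_1$, then with $L_2$ back to ratio $\xi_i$. The total shift is
$$H=\phi(\xi_i')-\phi(\xi_i),\qquad\phi(y)=\log\frac{1+\theta_2y}{1+\theta_1y},\qquad\phi'(y)=\frac{\theta_2-\theta_1}{(1+\theta_1y)(1+\theta_2y)} .$$
On $J$, $\phi'\in[\frac19,2]$, because $\frac12\le\theta_2-\theta_1\le2$ and the denominator lies in $[1,\frac92]$. The measure $d\nu(\xi)\,d\xi_i'/\xi_i'$ is symmetric under $\xi_i\leftrightarrow\xi_i'$, so after translating $t$ by $h_{L_1}e_i$ in the return leg,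
$$\int_{\mathcal T'}dt\int d\nu(\xi)\int_J\frac{d\xi_i'}{\xi_i'}|U(t,\xi)-U(t+He_i,\xi)|^2\le2I_{L_1}(\mathcal T')+2I_{L_2}(\mathcal T'+[-1,1]e_i).$$

Third, the shift becomes a variable. For $\xi_i\in J_-$ restrict to $\xi_i'\in(\xi_i,1)$ and change variables $\xi_i'\mapsto r=H$. The range contains $(0,\frac1{36})$, since $1-\xi_i\ge\frac14$ and $\phi'\ge\frac19$; also $\frac{d\xi_i'}{\xi_i'}\ge d\xi_i'\ge\frac{dr}2$. So the left side is at least $\frac12\int_{\xi_i\in J_-}\Psi_i\,d\nu$. Multiply by $\pi_{L_1}\pi_{L_2}$ and sum: the total mass of these weights lies in $[\frac1{256},1]$ by Lemma 7, and the right side is bounded by (12). $\square$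

**Step 3: from averaged short shifts to any given shift.** The box argument needs shifts of prescribed length.

**Lemma 9.** If $\mathcal S+[-1,\rho+1]e_i\subset\mathcal T'$ with $\rho\ge0$ (or $\mathcal S+[\rho-1,1]e_i\subset\mathcal T'$ with $\rho<0$), then for each $\xi\in J^K$ with $\xi_i\in J_-$
$$\int_{\mathcal S}|U(t+\rho e_i,\xi)-U(t,\xi)|^2dt\le C(1+|\rho|)^2\,\Psi_i(\xi).$$

*Proof.* Let $0\le r\le\frac1{72}$. For all $r'\in[\frac1{72},\frac1{36}]$,
$$|U(t+re_i)-U(t)|^2\le2|U(t+r'e_i)-U(t)|^2+2|U(t+r'e_i)-U(t+re_i)|^2,$$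
and $r'-r\in[0,\frac1{36}]$. Integrate over $t$ and average over $r'$ (an interval of length $\frac1{72}$): each of the two averages is at most $72\Psi_i$, the second after translating $t$ by $re_i$, so the bound is $288\Psi_i(\xi)$. This holds on any translate of $\mathcal S$ met below. For general $\rho\ge0$ use at most $72\rho+1$ steps of length at most $\frac1{72}$ and Cauchy–Schwarz. For $\rho<0$ replace $\mathcal S$ by $\mathcal S+\rho e_i$ and $\rho$ by $-\rho$. $\square$

## 8. Boxes running to infinity, and Theorem A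

We now have functions of $t\in\mathbb R^D$ whose translates differ little in $L^2$. The model to keep in mind: if $V\in L^2(\mathbb R^D)$ satisfies $\int|V(t+\rho e_i)-V(t)|^2dt\le\rho^2E$ for all $i,\rho$, then averages of $V$ over dyadic neighboring boxes of side about $2^j$ differ by at most $C2^{-jD/2}2^j\sqrt E$, and these numbers are summable exactly when $D\ge3$. The boxes below do this while keeping the pairs separated.

**Step 1: geometry.** We choose boxes and the regions where Lemmas 8 and 9 are used. Let $R_0$ be large, $j\ge0$, $S_j=R_0+2^j$, so $S_{j+1}\le2S_j$, and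
$$B_j=\{t:\ t_i\in-8(D+1-i)S_j+[0,2^j],\ i\le D\},$$
$$\mathcal T_j^{(\kappa)}=\{t:\ \text{separation}\ge\kappa S_j,\ |t|_\infty\le(16D+8-\kappa)S_j\}.$$
Changing one coordinate by at most $S_j$ maps $\mathcal T_j^{(\kappa)}$ into $\mathcal T_j^{(\kappa-1)}$. Lemmas 8 and 9 will be used with $\mathcal T=\mathcal T_j^{(5)}$, $\mathcal T'=\mathcal T_j^{(6)}$ and $G=4S_j$; then $|\mathcal T|\le CS_j^D$. For $t$ with separation $>\log2$ let $W(t)$ be the $\nu$-average of $U(t,\cdot)$ over $J_-^K$.

**Hypothesis $H(\Gamma_j)$.** For all $i\le D$, all $\rho$ with $|\rho|\le16DS_j$, and all measurable $\mathcal S$ such that the segments $[t,t+\rho e_i]$, $t\in\mathcal S$, lie in $\mathcal T_j^{(7)}$: $\int_{\mathcal S}|W(t+\rho e_i)-W(t)|^2dt\le\Gamma_j^2$.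

**Step 2: neighboring boxes.** We compare averages by changing one coordinate at a time.

**Lemma 10.** $H(\Gamma_j)$ implies $\bigl|\mathrm{avg}_{B_j}W-\mathrm{avg}_{B_{j+1}}W\bigr|\le C2^{-jD/2}\Gamma_j$.

*Proof.* Let $a\in B_j$, $b\in B_{j+1}$. Since $8S_{j+1}-8S_j=8\cdot2^j$, we have $b_i-a_i\le-8\cdot2^j+2\cdot2^j<0$ and $|b_i-a_i|\le(8D+1)2^j\le16DS_j$. Let $a^{(i)}=(b_1,\dots,b_i,a_{i+1},\dots,a_D)$. On the segment from $a^{(i-1)}$ to $a^{(i)}$ the $i$-th coordinate decreases from $a_i$ to $b_i$. The gap above it is at least its value for $a$, that is at least $8S_j-2^j\ge7S_j$. The gap below it, if $i>1$, is at least $b_i-b_{i-1}\ge8S_{j+1}-2^{j+1}\ge7S_j$. The other gaps are gaps of $a$ or of $b$. Also $|t|_\infty\le8DS_{j+1}\le16DS_j$. So the segment lies in $\mathcal T_j^{(7)}$. By Jensen,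
$$|\mathrm{avg}_{B_j}W-\mathrm{avg}_{B_{j+1}}W|^2\le\frac1{|B_j||B_{j+1}|}\iint D\sum_i|W(a^{(i)})-W(a^{(i-1)})|^2\,da\,db .$$
For each $i$ use the $2D$ variables $t=a^{(i-1)}$, $\rho=b_i-a_i$ (in an interval of length $3\cdot2^j$), $(a_l)_{l<i}$, $(b_l)_{l>i}$; the change is unimodular. For fixed values of the others the $t$-integral is at most $\Gamma_j^2$ by $H(\Gamma_j)$. The others range over a set of measure at most $3\cdot2^j\,2^{(j+1)(D-1)}$. So the double integral is at most $C2^{jD}\Gamma_j^2$, while $|B_j||B_{j+1}|\ge2^{2jD}$. $\square$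

**Step 3: the criterion.** Summing over $j$ and using the linear energy bound closes the argument.

**Lemma 11.** Suppose there is $\beta<D/2$ such that for all $R_0$ larger than some constant $C$, all $j\ge0$, $\lambda<1$, $c>0$, $H(\Gamma_j)$ holds with
$$\Gamma_j\le CS_j^\beta\sqrt E+c\,CS_j^Ce^{-S_j^{1/400}/C}.$$
Then $\sup_\lambda w_\lambda(x_0)<\infty$ for some $x_0$, so by Lemma 5 the conclusions of Lemma 2 hold.

*Proof.* Let $x_0=x(t^0,\xi^0)$ with $t^0\in B_0$, $\xi^0\in J_-^K$, and choose $c=w_\lambda(x_0)$, so $v(x_0)=c$. Points $x(t,\xi)$ with $t\in B_0$, $\xi\in J_-^K$ have coordinates within a factor $e^{\pm(1+\log\frac32)}$ of those of $x_0$, so their $\mathfrak d$-distance from $x_0$ is at most $2(1+\log\frac32)\le3$. By (5), $\mathrm{avg}_{B_0}W\ge e^{-3d}c$. On the other hand $v\in L^2(\mu)$, so by Cauchy–Schwarz and (10)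
$$(\mathrm{avg}_{B_j}W)^2\le C2^{-jD}\|v\|_2^2\to0\qquad(j\to\infty).$$
Telescoping with Lemma 10,
$$e^{-3d}c\le C\sum_j2^{-jD/2}S_j^\beta\sqrt E+c\,C\sum_j2^{-jD/2}S_j^Ce^{-S_j^{1/400}/C}.$$
Since $S_j\ge R_0$, the last sum tends to $0$ as $R_0\to\infty$. Fix $R_0$, depending only on $d$ and $(a_n)$, so that the last term is at most $\frac12e^{-3d}c$. The first sum is then a finite constant, because $\beta<D/2$. With $E\le c\|\psi\|_1$ (Lemma 4) we get $c\le C(R_0)\sqrt{c\|\psi\|_1}$, that is $w_\lambda(x_0)=c\le C(R_0)^2\|\psi\|_1$, uniformly in $\lambda$; the point $x_0$ is the same for all $\lambda$. $\square$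

**Step 4: proof of Theorem A.** It remains to verify $H(\Gamma_j)$ with $\beta=1.01$ when $d\ge7$ and $a_1=1$. Let $n_j=\lceil S_j^{1/100}\rceil$. For $R_0$ large the hypotheses of Lemma 8 hold with $n=n_j$: $n_j\ge50$, $4S_j\ge2n_j\log d$, $4de^{-2S_j}\le1$, $\varepsilon_*\le1/d$, $5S_j\ge4S_j+\log2$, and $S_j\ge4$ so that $\mathcal T'+[-4,4]e_i\subset\mathcal T$. Since $n_j^{1/4}\ge S_j^{1/400}$, $\varepsilon_*\le Ce^{-S_j^{1/400}/C}$. For $\mathcal S,\rho$ as in $H$, Lemma 9 applies because $\mathcal T_j^{(7)}+[-1,1]e_i\subset\mathcal T_j^{(6)}$. With Jensen and Lemma 8,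
$$\int_{\mathcal S}|W(t+\rho e_i)-W(t)|^2dt\le C\int_{J_-^K}(1+|\rho|)^2\Psi_i\,d\nu\le C(1+|\rho|)^2\,(n_j^2E+\varepsilon_*^2c^2|\mathcal T|).$$
Since $|\rho|\le16DS_j$, $H(\Gamma_j)$ holds with $\Gamma_j\le CS_j^{1+1/100}\sqrt E+c\,CS_j^Ce^{-S_j^{1/400}/C}$. As $D\ge3$, $\beta=1.01<\frac32\le\frac D2$, and Lemma 11 gives Theorem A. $\blacksquare$

So for every even $d\ge8$ the map $f$ is not conservative, and the conjecture is false.

## 9. The borderline $D=2$: heavy-tailed time

For $d=5,6$ we have $D=2$, and Lemma 11 asks for $\beta<1$. Short shifts cover a distance $S$ in about $S$ steps, so even with words of bounded length they would give $\beta=1$, and the terms $2^{-j}S_j$ do not tend to $0$. This is the exact point where the previous section stops.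

Longer words alone do not help. Each letter at most doubles the larger entry of a pair, so a word of length $n$ raises the log-size of a pair by at most $n\log2$. To cover a distance $S$ with the growth of such words one needs at least $S/(n\log2)$ of them, and (9) charges $n\sqrt E$ for each, up to a constant: the total is again at least of order $S\sqrt E$. The loss is in the factor $n^2$ of (9). We remove it by building long times into the operator: with
$$a_n\propto n^{-9/4}$$
we still have $a_1>0$ and $\sum na_n<\infty$, as Lemma 5 requires, but now the energy itself contains long differences. Indeed $\sum_{N\le n<2N}a_n\ge C^{-1}N^{-5/4}$ and $\sum_na_n\|v\circ f^n-v\|_2^2=2E$, so some $n\in[N,2N)$ satisfies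
$$\|v\circ f^n-v\|_2^2\le CN^{5/4}E . \tag{13}$$
The exponent $\frac54$ replaces $2$. To profit, we need words of length $n$ that shift a log-size by about $N$, up to logarithms. Since $v$ compares $x$ with $Ax$ and all words have the same length, a shift arises by comparing a fast word with a slow word. These must have probabilities not much smaller than $1$, and they must end in a common state so that a common final word can merge them.

Fix $j$ and let
$$S=S_j,\quad\delta=\tfrac1{20},\quad N=\lfloor S^{19/20}\rfloor,\quad\rho_0=\lfloor N^{1-\delta}\rfloor,\quad n_1=\lceil S^{1/100}\rceil,$$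
with $R_0$, hence $S$ and $N$, large. Fix $n\in[N,2N)$ as in (13); it may depend on $v$, but all estimates below are uniform over $n\in[N,2N)$. Put $n'=\lfloor n/2\rfloor$ and $l=n-n'\ge N/2$. For large $S$, $2n\log d\le4S=G$, so Lemma 6 applies to words of length $n$.

## 10. Fast words, slow words and their merging

**Step 1: how often $m_2$ occurs.** We need lower bounds on the number of letters $m_2$. Consider the chain of §4 started from $r\in[1,2]$, for example right after an $m_2$. By (8),
$$\mathbb P(T>t)\in\Bigl[\frac1{1+t},\frac2{2+t}\Bigr]\ (t\ge0),\qquad\mathbb P(T=t)=\frac r{(r+t-1)(r+t)}\ge\frac1{(t+1)(t+2)}\ (t\ge1).$$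
Let $M_q$ be the number of letters $m_2$ among the first $q$ letters.

**Lemma 12.** For $q$ large and any start $r\in[1,2]$: $\mathbb P\bigl(M_q\ge\frac q{16\log q}\bigr)\ge\frac12$ and $\mathbb EM_q\ge\frac q{32\log q}$.

*Proof.* Let $k=\lceil\frac q{16\log q}\rceil$ and let $T_1,T_2,\dots$ be the successive waiting times, each with conditional tail at most $\frac2{2+t}$. Then $M_q<k$ means $T_1+\dots+T_k>q$: either some $T_s>q$ with $s\le k$, or $\sum_{s\le k}(T_s\wedge q)>q$. Since $\mathbb E[T_s\wedge q]=\sum_{t=0}^{q-1}\mathbb P(T_s>t)\le2\log(q+1)$, Markov's inequality gives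
$$\mathbb P(M_q<k)\le\frac{2k}q+\frac{2k\log(q+1)}q\le\frac12$$
for $q$ large (the right side tends to $\frac18$). The bound on $\mathbb EM_q$ follows. $\square$

**Step 2: words that waste time.** We describe words of length $q$ that spend most of their time in one run of $m_1$, so that the size grows little, and that end with a run of $m_1$ of controlled length, which fixes the final ratio within a factor $2$. For $q\in[N/16,2N]$ let $\mathcal E_q$ be the set of words of length $q$ for which there are positions $\tau_1<\tau_2<\tau_3$ of letters $m_2$ such that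

* $\tau_1\le\rho_0$, and all letters strictly between $\tau_1$ and $\tau_2$ equal $m_1$;
* $\tau_2\in[q-2\rho_0,\ q-2\rho_0+\lfloor\rho_0/2\rfloor)$;
* $\tau_3\in(\tau_2,\ \tau_2+\lfloor\rho_0/2\rfloor]$, and all letters after $\tau_3$ equal $m_1$.

Then $\rho_0\le q-\tau_3\le2\rho_0$.

**Lemma 13.** For $N$ large and any start $r\in[1,2]$, $\mathbb P(\mathcal E_q)\ge N^{-3\delta}$. From any start $r\ge1$, a word of $\mathcal E_q$ increases the logarithm of the larger entry by at most $3\rho_0$.

*Proof.* For large $N$, $q-2\rho_0>\rho_0$, so the triple is determined by the word: $\tau_1$ is the last $m_2$ in $[1,\rho_0]$, $\tau_2$ the next $m_2$, $\tau_3$ the last $m_2$. So $\mathbb P(\mathcal E_q)$ is the sum over triples of the probabilities of disjoint events. Every $m_2$ resets the state to $(1,2]$, so by the Markov property: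

* $\sum_{\tau_1}\mathbb P(m_2\text{ at }\tau_1)=\mathbb EM_{\rho_0}\ge\frac{\rho_0}{32\log\rho_0}$;
* given this, each of the $\lfloor\rho_0/2\rfloor$ values $\tau_2$ has probability $\mathbb P(T=\tau_2-\tau_1)\ge(2N+2)^{-2}$;
* given this, $\sum_{\tau_3}\mathbb P(m_2\text{ at }\tau_3)=\mathbb EM_{\lfloor\rho_0/2\rfloor}\ge\frac{\rho_0}{C\log N}$;
* given this, $\mathbb P(T>q-\tau_3)\ge\frac1{1+2\rho_0}$.

Multiplying,
$$\mathbb P(\mathcal E_q)\ge\frac{\rho_0^2}{CN^2\log^2N}\ge\frac{N^{-2\delta}}{C\log^2N}\ge N^{-3\delta}.$$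
For the growth: the letters outside the run between $\tau_1$ and $\tau_2$ number at most $3\rho_0+1$ and multiply the larger entry by at most $2$ each. A run of $s$ letters $m_1$ from state $r\ge1$ multiplies it by $\frac{r+s}r\le1+s$. So the logarithm grows by at most $(3\rho_0+1)\log2+\log(1+2N)\le3\rho_0$ for large $N$. $\square$

**Step 3: the three families.** Here we choose slow words, fast words and merging words. For a pair word with second row $(\gamma,\eta)$ let $Y=\log(\gamma+\eta)\ge0$; from a start $\xi\in[\frac12,1]$ the logarithm of the larger entry grows by $\log(\gamma\xi+\eta)\in[Y-\log2,Y]$. Probabilities refer to the start $\xi=\frac12$, that is $r=2$, unless stated otherwise.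

*Slow words.* Let $\mathcal L_-=\mathcal E_{n'}$. By Lemma 13, $\mathbb P(\mathcal L_-)\ge N^{-3\delta}$ and $0\le Y\le3\rho_0+1$ on $\mathcal L_-$.

*Fast words.* With $q_1=\lfloor n'/2\rfloor$, let $\mathcal L'$ be the set of words of length $n'$ such that the first $q_1$ letters contain at least $\frac{q_1}{16\log q_1}$ letters $m_2$; the next $m_2$ after position $q_1$ is at some $\tau_0\in(q_1,q_1+\lfloor n'/4\rfloor]$; and the remaining $n'-\tau_0\ge n'/4\ge N/16$ letters form a word in $\mathcal E_{n'-\tau_0}$. The first condition has probability at least $\frac12$ by Lemma 12. At time $q_1$ the state is $r\le q_1+2$, so by (8) the second has conditional probability $\frac{\lfloor n'/4\rfloor}{r+\lfloor n'/4\rfloor}\ge\frac14$ for large $N$. At time $\tau_0$ the state is in $(1,2]$, so the third has conditional probability at least $N^{-3\delta}$. Thus $\mathbb P(\mathcal L')\ge\frac18N^{-3\delta}$. On $\mathcal L'$, Lemma 3 gives $Y\ge N/(C\log N)$; also $Y\le n'\log2\le2N$.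

*A window for the fast growth.* Cover $[0,2N]$ by at most $3N^\delta$ windows of length $\rho_0$. By pigeonhole some window $[y_*,y_*+\rho_0]$ is such that
$$\mathcal L_+:=\{L\in\mathcal L':Y(L)\in[y_*,y_*+\rho_0]\}\quad\text{has}\quad\mathbb P(\mathcal L_+)\ge\tfrac1{24}N^{-4\delta}\ge N^{-5\delta}.$$
Since $\rho_0\le N^{0.95}$ is much smaller than $N/\log N$, we have $N/(C\log N)\le y_*\le2N$. Write $z=y_*$.

*Common final ratio.* Every word of $\mathcal L_+\cup\mathcal L_-$, started from $\xi\in[\frac12,1]$, ends with ratio in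
$$J_*=\Bigl[\frac1{2\rho_0+2},\frac1{\rho_0+1}\Bigr]:$$
after the last $m_2$ the state is in $(1,2]$, and it is followed by $s\in[\rho_0,2\rho_0]$ letters $m_1$. The quotient of two elements of $J_*$ lies in $[\frac12,2]$.

*Merging words.* Let $\mathcal R$ be the set of pair words of length $l$ with at least $k_1=\lfloor N^{1/4}\rfloor$ letters $m_2$. From $\zeta\in J_*$, that is $r\in[\rho_0+1,2\rho_0+2]$, the first $m_2$ comes after position $\lfloor l/2\rfloor$ with probability $\frac r{r+\lfloor l/2\rfloor}\le CN^{-\delta}$. Otherwise at least $l/2$ letters remain, and fewer than $k_1$ further $m_2$'s then requires one of $k_1$ waiting times to exceed $\frac l{2k_1}$, with probability at most $4k_1^2/l\le CN^{-1/2}$. So $\sum_{R\in\mathcal R}p_R(\zeta)\ge\frac12$ for $\zeta\in J_*$. For $R\in\mathcal R$ and $\zeta,\zeta'\in J_*$, Lemma 3 gives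
$$|\log R\zeta-\log R\zeta'|\le\frac1{\rho_0+1}(2\rho_0+2)(3/2)^{1-k_1}=2(3/2)^{1-k_1}.$$

## 11. One long shift, and Theorem B

**Step 1: coupling a fast and a slow word.** This step compares $U(t,\xi)$ with $U(t+He_i,\xi')$ for a shift $H\approx z$. Fix $i\le D$ and $\mathcal S$ with $\mathcal S+[-3N,3N]e_i\subset\mathcal T_j^{(6)}$. For $L_+\in\mathcal L_+$, $L_-\in\mathcal L_-$, $R\in\mathcal R$, $\xi\in J^K$, $\xi_i'\in J$ (and $\xi'$ equal to $\xi$ with $\xi_i$ replaced by $\xi_i'$), let $(\gamma,\eta)$ be the second row of $R$, $\ell_R(a,b)=\gamma a+\eta b$, and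
$$H=\log\ell_R(L_+(\xi_i,1))-\log\ell_R(L_-(\xi_i',1)).$$
If $(a,b)$ is the output of $L_+$ or $L_-$ and $\zeta=a/b\in J_*$, then $\ell_R(a,b)=b(\gamma\zeta+\eta)$, and $\frac{\gamma\zeta+\eta}{\gamma\zeta'+\eta}\in[\frac12,2]$ for $\zeta,\zeta'\in J_*$. Hence $|H-(Y(L_+)-Y(L_-))|\le2\log2$. By the ranges of $Y$, for large $N$,
$$|H-z|\le5\rho_0,\qquad|H|\le3N .$$

Let $x=x(t,\xi)$, $x'=x(t+He_i,\xi')$ with $t\in\mathcal S$. Take block words $A,B$ of length $n$ with $A^i=RL_+$, $B^i=RL_-$ and $A^m=B^m$ arbitrary for $m\ne i$. The larger entries of pair $i$ in $A\circ x$ and $B\circ x'$ are $e^{t_i}\ell_R(L_+(\xi_i,1))$ and $e^{t_i+H}\ell_R(L_-(\xi_i',1))$, equal by the choice of $H$. The smaller ones differ by a factor within $\exp(\pm2(3/2)^{1-k_1})$, and all other groups agree. So by Lemma 6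
$$\mathfrak d(Ax,Bx')\le\varepsilon':=2(3/2)^{1-k_1}+4e^{-G/2}.$$
For large $N$, $d\varepsilon'\le1$, hence by (6)
$$|v(x)-v(x')|^2\le3|v(x)-v(Ax)|^2+3|v(x')-v(Bx')|^2+12d^2c^2\varepsilon'^2 .$$

**Step 2: averaging over the words.** We choose weights so that (11) controls both differences. Put $\pi_{L_\pm}=p_{L_\pm}(\frac12)$ and $\pi_R=p_R(\frac1{\rho_0+1})$. Let $\pi_+\ge N^{-5\delta}$, $\pi_-\ge N^{-3\delta}$, $\pi_{\mathcal R}\ge\frac12$ be the total masses over $\mathcal L_+$, $\mathcal L_-$, $\mathcal R$, and
$$\omega=\frac{\pi_{L_+}\pi_{L_-}\pi_R}{\pi_+\,\pi_-\,\pi_{\mathcal R}},\qquad\sum\omega=1 .$$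
Multiply the last inequality by $\omega\prod_{m\ne i}p_{A^m}(\xi_m)$, sum over $L_+,L_-,R$ and the $A^m$, and integrate over $t\in\mathcal S$, $\xi\in J^K$, $\xi_i'\in J$. By comparability on $[\frac12,1]$ and on $J_*$,
$$\pi_{L_+}\pi_R\le64\,p_{RL_+}(\xi_i),\qquad\pi_{L_-}\pi_R\le64\,p_{RL_-}(\xi_i').$$
For the first term, sum over $L_-$ first (total weight $1$, since this term does not involve $L_-$). By Lemma 6 the remaining weight is at most $\frac{128}{\pi_+\pi_{\mathcal R}}p_A(x)$, and $(L_+,R)\mapsto RL_+$ is injective on words because the lengths are fixed. So by (11) this term contributes at most $CN^{5\delta}\|v\circ f^n-v\|_2^2$. For the second term, with $L_+,L_-,R,\xi,\xi_i'$ and the $A^m$ fixed, translate $t$ by $He_i$; the translate of $\mathcal S$ stays in $\mathcal T=\mathcal T_j^{(5)}$. After enlarging the domain to $\mathcal T$, sum over $L_+$ (total weight $1$) and apply (11) in the variables $(t,\xi')$: the contribution is at most $CN^{3\delta}\|v\circ f^n-v\|_2^2$. With (13) and $5\delta+\frac54=\frac32$,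
$$\sum_{L_+,L_-,R}\omega\int_{\mathcal S}dt\int_{J^K}d\nu(\xi)\int_J\frac{d\xi_i'}{\xi_i'}|U(t,\xi)-U(t+He_i,\xi')|^2\le C\bigl(N^{3/2}E+\varepsilon'^2c^2|\mathcal T|\bigr). \tag{14}$$

**Step 3: making the shift exact.** The shift $H$ depends on words and ratios; short shifts correct it to the fixed number $z$. For fixed $L_+,L_-,R$ and $\xi,\xi'$ with $\xi_i'\in J_-$, apply Lemma 9 at $\xi'$ to the set $\mathcal S+ze_i$ and the shift $H-z$, where $\Psi_i$ is as in Lemma 8 with $\mathcal T'=\mathcal T_j^{(6)}$. All points needed lie in $\mathcal S+[z-5\rho_0-1,z+5\rho_0+1]e_i\subset\mathcal S+[-3N,3N]e_i\subset\mathcal T_j^{(6)}$. This gives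
$$\int_{\mathcal S}|U(t+He_i,\xi')-U(t+ze_i,\xi')|^2dt\le C\rho_0^2\,\Psi_i(\xi').$$
Now $W(t+ze_i)-W(t)$ is the normalized average over $\xi\in J_-^K$, $\xi_i'\in J_-$ of $U(t+ze_i,\xi')-U(t,\xi)$, since $\xi'$ is again distributed according to normalized $\nu$ on $J_-^K$. By Jensen, (14) restricted to $\xi\in J_-^K$, $\xi_i'\in J_-$, the last estimate, and Lemma 8 with word length $n_1$ (whose hypotheses were checked in §8, Step 4, and whose derivation uses only $a_1>0$),
$$\int_{\mathcal S}|W(t+ze_i)-W(t)|^2dt\le C\bigl(N^{3/2}+\rho_0^2n_1^2\bigr)E+\mathrm{err}\le CN^{1.9}n_1^2E+\mathrm{err}, \tag{15}$$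
where, with $\varepsilon_*=\varepsilon_{n_1}+4e^{-2S}$,
$$\mathrm{err}\le C(\varepsilon'^2+\rho_0^2\varepsilon_*^2)c^2|\mathcal T|\le c^2\,CS^Ce^{-S^{1/400}/C}.$$

**Step 4: proof of Theorem B.** We assemble long shifts into every shift required by $H(\Gamma_j)$. Let $\rho,\mathcal S$ be as in $H(\Gamma_j)$. Replacing $\mathcal S$ by $\mathcal S+\rho e_i$ and $\rho$ by $-\rho$ if necessary, assume $\rho\ge0$. Write $\rho=mz+\rho'$ with $m\in\mathbb Z_{\ge0}$ and $0\le\rho'<z\le2N$. As $z\ge N/(C\log N)$,
$$m\le16DS/z\le CS^{1/20}\log S .$$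
The translates $\mathcal S+sz\,e_i$, $0\le s\le m$, lie in $\mathcal T_j^{(7)}$, and $3N+1\le S$ for large $S$. So (15) applies to $\mathcal S+sz\,e_i$ for $0\le s<m$, and Lemma 9 with Lemma 8 (word length $n_1$) applies to $\mathcal S+mz\,e_i$ and the shift $\rho'$. By the triangle inequality in $L^2(\mathcal S)$,
$$\|W(\cdot+\rho e_i)-W\|\le m\,CN^{0.95}n_1\sqrt E+C(1+2N)n_1\sqrt E+c\,CS^Ce^{-S^{1/400}/C}.$$
The powers of $S$ in the two main terms are $\frac1{20}+0.95\cdot0.95+0.01=0.9625$, up to a factor $\log S$, and $0.95+0.01=0.96$. So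
$$\|W(\cdot+\rho e_i)-W\|\le CS^{0.97}\sqrt E+c\,CS^Ce^{-S^{1/400}/C},$$
and $H(\Gamma_j)$ holds with $\beta=0.97<1\le\frac D2$ for all $d\ge5$. Lemma 11 shows that for $d\ge5$ the conservative part of $f$ is null, $f$ is not conservative, and the smallest coordinate of $f^n(x)$ tends to $0$ for a.e. $x$. In particular the first bullet of the conjecture fails for every even $d\ge6$.

For the last assertion of the theorem: $d=3$ is nonconservative and $d=4$ is conservative by Nogueira (1995, 2001), and every $d\ge5$ is nonconservative by what was just shown. So for $d\ge3$, $f$ is conservative if and only if $d=4$. $\blacksquare$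

## 12. The series $\sum_A|Ax|^{-d}$

The proof gives a statement about matrices alone. Lemma 11 passes through Lemma 5, whose proof shows $\sum_nP^n\psi(x_0)<\infty$ for some $x_0$; by Lemma 1 the series then converges at every $x\in\Lambda$. Since $P^n\psi(x)=\prod_ix_i\sum_{|A|=n}|Ax|^{-d}$, we obtain: for $d\ge5$,
$$\sum_A|Ax|^{-d}=\frac{\sum_nP^n\psi(x)}{\prod_ix_i}<\infty\qquad\text{for every }x\in\Lambda,$$
the sum being over all words in the matrices $M_\sigma$.
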